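# Maximal ideal spaces of Noetherian rings without countability: a maximal almost disjoint family in dimension three

## 1. The Wiegand–Wiegand conditions with "countable" removed

All rings are commutative with identity. The length of a chain is its number of strict inclusions (or inequalities).

**Main Theorem.**

(A) There is, in ZFC, a poset $U$ of height $3$ with a unique minimal element which satisfies

- (P2) $U$ has the ascending chain condition,
- (P3) every element of $U$ has finite height,
- (P4) $\operatorname{mub}(u,v)$ is finite for all $u,v\in U$,
- (P5) $\min(u^\uparrow-\{u\})$ is infinite for each non-maximal $u\in U$,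

and which is not the $j$-spectrum of any Noetherian ring; it does not even order-embed in $\operatorname{Spec}R$ for any Noetherian ring $R$. Equivalently, there is a topological space $X$ which satisfies

- (S1) $X$ is $T_1$ and Noetherian,
- (S2) for every $x\in X$ there is a bound on the lengths of chains of closed irreducible sets containing $x$,

and which is not homeomorphic to the maximal ideal space of any Noetherian ring. The example has $X$ countable as a set, but with uncountably many closed sets. For each finite $d\ge 3$ there is such a counterexample of dimension $d$ with a unique minimal element.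

(B) Let $X$ be a $T_1$ Noetherian space in which all but finitely many irreducible closed sets have dimension $\le 1$ (for example, $\dim X\le 2$). Then $X$ is homeomorphic to the maximal ideal space of a Noetherian domain (of the zero ring if $X=\emptyset$).

Now let us unpack this. In a poset $U$, $\operatorname{mub}(u,v)$ is the set of minimal upper bounds of $\{u,v\}$, $u^\uparrow=\{w: w\ge u\}$, and $\min(S)$ is the set of minimal elements of $S$. The height of $u$ is the supremum of the lengths of chains with largest element $u$. The *$j$-spectrum* of $R$ is the set of those primes of $R$ that are intersections of maximal ideals (call them *$j$-primes*), ordered by inclusion. The *maximal ideal space* $\operatorname{Max}R$ is the set of maximal ideals with the Zariski topology. A space is *Noetherian* if its closed sets satisfy the descending chain condition (DCC). A closed set is *irreducible* if it is nonempty and not the union of two proper closed subsets. The dimension of a closed set is the supremum of the lengths of chains of irreducible closed subsets of it.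

A theorem of Wiegand and Wiegand (1976) says: a poset $U$ is the $j$-spectrum of some *countable* Noetherian ring if and only if $U$ is *countable*, has only finitely many minimal elements, and satisfies (P2)–(P5). Its topological form: $X$ is the maximal ideal space of some countable Noetherian ring if and only if $X$ has only countably many closed sets and satisfies (S1) and (S2). The survey "Prime Ideals in Noetherian Rings: A Survey" asks what happens if every occurrence of "countable" is deleted. Part (A) says that the resulting statement is false. Parts (A) and (B) together locate the failure: with no cardinality hypotheses, the statement for spaces is true in dimension $\le2$ and false in every finite dimension $d\ge 3$. Since the space in (A) is a countable set, "countably many closed sets" cannot be weakened to "countably many points" either.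

## 2. $j$-primes as irreducible closed sets, and some small spectra

The two forms of the question are tied together by the following dictionary. For $Z\subseteq\operatorname{Max}R$ put $I(Z)=\bigcap_{\mathfrak m\in Z}\mathfrak m$.

**Lemma 2.1.** $Z\mapsto I(Z)$ is an inclusion-reversing bijection from the irreducible closed subsets of $\operatorname{Max}R$ to the $j$-primes of $R$.

**Proof.** A closed set $Z$ is of the form $\{\mathfrak m:\mathfrak m\supseteq \mathfrak a\}$; then $\mathfrak a\subseteq I(Z)$, so $Z=\{\mathfrak m:\mathfrak m\supseteq I(Z)\}$, and $Z$ is recovered from $I(Z)$. Let $Z$ be irreducible and $fg\in I(Z)$. Each $\mathfrak m\in Z$ contains $f$ or $g$, so $Z$ is the union of its closed subsets $\{\mathfrak m\in Z: f\in\mathfrak m\}$ and $\{\mathfrak m\in Z: g\in\mathfrak m\}$. One of them is $Z$, so $f\in I(Z)$ or $g\in I(Z)$; and $I(Z)\ne R$ as $Z\neq\emptyset$. Conversely let $P$ be a $j$-prime and $Z=\{\mathfrak m:\mathfrak m\supseteq P\}$. Then $I(Z)=P$ and $Z\ne\emptyset$. If $Z=Z_1\cup Z_2$ with $Z_i$ closed, then $P\supseteq I(Z_1)I(Z_2)$, so $P\supseteq I(Z_i)$ for some $i$ and $Z\subseteq Z_i$. $\square$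

Here are some spectra by hand.

- In $\mathbb Z$ the $j$-primes are $(0)$ and the $(p)$: one minimal element with infinitely many maximal elements above it. The space $\operatorname{Max}\mathbb Z$ is an infinite countable set with the cofinite topology.
- In a local ring the only $j$-prime is the maximal ideal, whatever the dimension of the ring.
- Let $k$ be algebraically closed and $R=k[s,t]/(st)$. The maximal ideals are the points of two crossing lines, and the closed sets are the finite unions of the two lines and points. The $j$-primes are $(s)$, $(t)$ and the points, and $\operatorname{mub}((s),(t))=\{(s,t)\}$.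

Uncountable point sets are harmless in dimension one: given an infinite set $X$, take an algebraically closed field $k$ with $|k|=|X|$ (the algebraic closure of a rational function field in $|X|$ variables). Then $\operatorname{Max}k[t]$ is $X$ with the cofinite topology.

Why should (P5) hold in a $j$-spectrum of a Noetherian ring? Let $P$ be a non-maximal $j$-prime, and suppose that $Q_1,\dots,Q_k$ are all the minimal elements among the $j$-primes strictly above $P$. Since heights are finite, every maximal ideal containing $P$ contains some $Q_i$. Hence $P$, being an intersection of maximal ideals, contains $Q_1\cap\dots\cap Q_k$, so $P\supseteq Q_i$ for some $i$, which is absurd.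

Conditions (S1) and (S2) are necessary as well. For $R$ Noetherian, points of $\operatorname{Max}R$ are closed, a strictly descending chain of closed sets $Z$ gives a strictly ascending chain of ideals $I(Z)$, and a chain of irreducible closed sets containing the point $\mathfrak m$ corresponds to a chain of primes inside $\mathfrak m$, which has length at most $\dim R_{\mathfrak m}<\infty$. So only sufficiency is in question.

## 3. Almost disjoint families and the poset $U$

Write $\omega=\{0,1,2,\dots\}$.

**Definition.** A family $B$ of infinite subsets of $\omega$ is *almost disjoint* (AD) if $\beta\cap\beta'$ is finite for distinct $\beta,\beta'\in B$. It is *maximal almost disjoint* (MAD) if it is maximal among AD families. Equivalently, $B$ is AD and every infinite $D\subseteq\omega$ has infinite intersection with some $\beta\in B$. (If $D$ is infinite and meets every member of $B$ in a finite set, then $D\notin B$ and $B\cup\{D\}$ is AD; the converse is clear.)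

A small example: replace $\omega$ by the countable set of finite $0$-$1$ strings, and for each infinite $0$-$1$ sequence take the set of its initial segments. Two different sequences share finitely many initial segments, so this is an AD family with continuum many members. It is not MAD: the infinite set $\{1,01,001,0001,\dots\}$ has at most one element on each branch.

Infinite MAD families exist: start with a partition of $\omega$ into infinitely many infinite sets; unions of chains of AD families are AD, so by Zorn's lemma the partition extends to a maximal one. **Fix an infinite MAD family $B$.** We use two remarks throughout.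

**(3.1)** $\omega$ is not of the form $\beta_1\cup\dots\cup\beta_k\cup F$ with $\beta_i\in B$ and $F$ finite. Indeed, take $\beta'\in B$ different from all $\beta_i$; the infinite set $\beta'$ would have infinite intersection with some $\beta_i$.

**(3.2)** $B$ is uncountable. If $B=\{\beta_1,\beta_2,\dots\}$ were countable, choose distinct $d_j\in\beta_j\setminus(\beta_1\cup\dots\cup\beta_{j-1})$, which is possible since this set is infinite. The infinite set $\{d_j\}$ meets $\beta_i$ only in elements $d_j$ with $j\le i$, contradicting maximality.

**The poset.** $U$ has elements $0$; $w_\beta$ ($\beta\in B$); $u_n$ ($n\in\omega$); $y_{n,i}$ ($n,i\in\omega$); $x$. The element $0$ is least; $w_\beta<u_n\iff n\in\beta$; $u_n<x$ for all $n$; $u_n<y_{m,i}\iff n=m$; $w_\beta<x$ for all $\beta$; $w_\beta<y_{n,i}\iff n\in\beta$; there are no other relations. So the maximal elements are $x$ and the $y_{n,i}$, and $0<w_\beta<u_n<x$ (for $n\in\beta$) is a longest chain.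

The unique minimal element is $0$, and all chains have length $\le 3$, so (P2) and (P3) hold.

For (P4): if $u\le v$ then $\operatorname{mub}(u,v)=\{v\}$. For $\beta\neq\beta'$ the upper bounds of $w_\beta,w_{\beta'}$ are $x$ and the $u_n,y_{n,i}$ with $n\in\beta\cap\beta'$. So $\operatorname{mub}(w_\beta,w_{\beta'})$ is the finite set $\{u_n:n\in\beta\cap\beta'\}$ if $\beta\cap\beta'\ne\emptyset$, and $\{x\}$ otherwise. For $n\ne m$, $\operatorname{mub}(u_n,u_m)=\{x\}$. If $n\notin\beta$, then no $y_{n,i}$ is above $w_\beta$, so $\operatorname{mub}(w_\beta,u_n)=\{x\}$. In all remaining cases one element is maximal and not above the other, and $\operatorname{mub}$ is empty.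

For (P5): $\min(0^\uparrow-\{0\})\supseteq\{w_\beta:\beta\in B\}$; $\min(w_\beta^\uparrow-\{w_\beta\})=\{u_n:n\in\beta\}$; $\min(u_n^\uparrow-\{u_n\})=\{x\}\cup\{y_{n,i}:i\in\omega\}$. All three are infinite.

**The space.** Let $X=\{x\}\cup\{y_{n,i}:n,i\in\omega\}$, $Y_n=\{x\}\cup\{y_{n,i}:i\in\omega\}$, $W_\beta=\bigcup_{n\in\beta}Y_n$. Think of $X$ as a threefold, of the $W_\beta$ as surfaces and of the $Y_n$ as curves, all through the point $x$. The closed sets are $X$ and all finite unions of points, $Y_n$'s and $W_\beta$'s.

These sets are closed under finite unions and under finite intersections: $Y_n\cap Y_m=\{x\}$ for $n\ne m$; $Y_n\cap W_\beta$ is $Y_n$ or $\{x\}$; and $W_\beta\cap W_{\beta'}=\{x\}\cup\bigcup_{n\in\beta\cap\beta'}Y_n$ is a finite union for $\beta\ne\beta'$.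

For the DCC, note that if finitely many closed sets each have the DCC on their closed subsets, so does their union: intersect a descending chain with each of them. A proper closed subset of $Y_n$ is finite, so $Y_n$ has DCC. If $W_{\beta'}\subseteq W_\beta$ then $\beta'\subseteq\beta$, so $\beta'=\beta$; hence a proper closed subset of $W_\beta$ is a finite union of points and $Y_n$'s, and $W_\beta$ has DCC. A proper closed subset of $X$ is a finite union of points, $Y_n$'s and $W_\beta$'s, so $X$ has DCC. Therefore arbitrary intersections reduce to finite ones, and we have a Noetherian $T_1$ topology.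

Irreducible sets: a closed set that is a finite union of points, $Y_n$'s, $W_\beta$'s and is irreducible equals one of the members. Conversely, points are irreducible. $Y_n$ is infinite with finite proper closed subsets, so it is irreducible. $W_\beta$ is not a finite union of points and $Y_n$'s, because $\beta$ is infinite. A proper closed set contains $Y_n$ only when $n$ lies in the union of finitely many $\beta$'s and a finite set, so by (3.1) $X$ is not a finite union of proper closed sets. Hence the irreducible closed sets are exactly $X$, the $W_\beta$, the $Y_n$ and the points, and under reverse inclusion they form $U$. In particular (S2) holds. By (3.2) there are uncountably many closed sets, while $X$ is countable.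

If $X\cong\operatorname{Max}R$ with $R$ Noetherian, then by Lemma 2.1 the $j$-spectrum of $R$ is isomorphic to $U$. So both forms of part (A), for $d=3$, follow from the next theorem.

**Theorem 1.** There do not exist a Noetherian ring $R$, a prime ideal $\mathfrak m$ of $R$, pairwise incomparable primes $\mathfrak u_n\subseteq\mathfrak m$ $(n\in\omega)$, and ideals $\mathfrak w_\beta$ $(\beta\in B)$ of $R$ such that $\mathfrak w_\beta\subseteq\mathfrak u_n\iff n\in\beta$. In particular $U$ does not order-embed in $\operatorname{Spec}R$ for any Noetherian $R$, and $U$ is not the $j$-spectrum of a Noetherian ring.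

The second sentence follows from the first: take the images of $x$, $u_n$, $w_\beta$ under an order embedding.

## 4. What the chain condition gives, and what it does not

**Step 1 (passing to a complete local ring).** The purpose is to have the powers of a maximal ideal at our disposal, in a complete ring. Suppose data as in Theorem 1 exist. Let $(S,\mathfrak M)$ be the completion of $R_{\mathfrak m}$. It is Noetherian and faithfully flat over $R_{\mathfrak m}$, so there are primes $p_n$ of $S$ lying over $\mathfrak u_nR_{\mathfrak m}$; then $p_n$ contracts to $\mathfrak u_n$ in $R$. Consequently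
$$\mathfrak w_\beta S\subseteq p_n\iff n\in\beta,\qquad p_n\subseteq p_l\implies n=l. \tag{1}$$
For the first, $\mathfrak w_\beta S\subseteq p_n$ if and only if $\mathfrak w_\beta$ lies in the contraction $\mathfrak u_n$. For the second, contract to get $\mathfrak u_n\subseteq\mathfrak u_l$.

**Step 2 (a Noetherian topology on $\omega$).** The purpose is to record what the chain condition in $S$ says about subsets of $\omega$. For $D\subseteq\omega$ put
$$J_D=\bigcap_{n\in D}p_n\quad(J_\emptyset=S),\qquad \operatorname{cl}D=\{n:J_D\subseteq p_n\}.$$
Call a subset of $\omega$ *closed* if it is $\{n:\mathfrak a\subseteq p_n\}$ for some ideal $\mathfrak a$ of $S$. If $D\subseteq\{n:\mathfrak a\subseteq p_n\}$, then $\mathfrak a\subseteq J_D$, so $\operatorname{cl}D\subseteq\{n:\mathfrak a\subseteq p_n\}$. So $\operatorname{cl}D$ is the smallest closed set containing $D$. Also $J_{\operatorname{cl}D}=J_D$: the inclusion $\subseteq$ holds because $D\subseteq\operatorname{cl}D$, and $\supseteq$ holds by definition of $\operatorname{cl}D$. If $C\subsetneq C'$ are closed then $J_C\supsetneq J_{C'}$, since equality would give $C=\operatorname{cl}C=\operatorname{cl}C'=C'$.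 As $S$ is Noetherian, closed sets satisfy DCC. Moreover:

- finite unions of closed sets are closed, since $\mathfrak a\mathfrak b\subseteq p_n$ if and only if $\mathfrak a\subseteq p_n$ or $\mathfrak b\subseteq p_n$;
- finite sets are closed, since $\{n\}=\{l:p_n\subseteq p_l\}$ by (1);
- each $\beta\in B$ is closed, by (1), and $\omega$ is closed (take $\mathfrak a=0$).

A sensible first attempt is to seek a contradiction from these facts alone. It must fail. Take as closed subsets of $\omega$ the set $\omega$ itself and the finite unions of points and members of $B$. Intersections of two distinct $\beta$'s are finite, and a proper closed subset of $\beta$ is finite, so this is a Noetherian $T_1$ topology on $\omega$ in which every $\beta$ is closed. All the facts above hold in it. A contradiction can only come from information about $S$ that the lattice of closed sets does not see. That information will be *how fast* an ideal $J_D$ gets close to another one in the $\mathfrak M$-adic topology.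

**Step 3 (a minimal closed set).** The purpose is to find a closed set on which smallness of a subset can be read off from $J_D$. Let $\mathcal I$ be the set of all $D\subseteq\omega$ such that $D\setminus(\beta_1\cup\dots\cup\beta_k)$ is finite for some $\beta_1,\dots,\beta_k\in B$. It is closed under subsets and finite unions, contains the finite sets and all $\beta\in B$, and $\omega\notin\mathcal I$ by (3.1). By DCC **choose $C$ minimal among the closed sets not in $\mathcal I$.** Then for $D\subseteq C$:
$$D\in\mathcal I\iff J_D\neq J_C\iff J_D\not\subseteq J_C. \tag{2}$$
Indeed, if $\operatorname{cl}D\ne C$ then $\operatorname{cl}D\subsetneq C$, so $\operatorname{cl}D\in\mathcal I$ by minimality, and $D\in\mathcal I$. If $D\in\mathcal I$, then $D\subseteq\beta_1\cup\dots\cup\beta_k\cup F$ with $F$ finite; this set is closed and in $\mathcal I$, so $\operatorname{cl}D\in\mathcal I$ and $\operatorname{cl}D\neq C$. So $D\in\mathcal I\iff\operatorname{cl}D\ne C$. As $J_{\operatorname{cl}D}=J_D$ and a closed set is determined by its ideal, $\operatorname{cl}D\neq C\iff J_D\ne J_C$. Finally $J_D\supseteq J_C$ always, which gives the second equivalence.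

## 5. The $\mathfrak M$-adic filtration and Chevalley's theorem

**Step 4 (splitting $\mathcal I$ into countably many pieces).** The purpose is to turn (2) into a quantitative statement. For $n\ge1$ let
$$\mathcal K_n=\{D\subseteq C: J_D\not\subseteq J_C+\mathfrak M^n\}.$$

(a) $\mathcal K_n\subseteq\mathcal K_{n+1}$, and if $D'\subseteq D\in\mathcal K_n$ then $D'\in\mathcal K_n$.

(b) $\bigcup_n\mathcal K_n=\{D\subseteq C:D\in\mathcal I\}$.

(c) If $D\subseteq C$ and every finite subset of $D$ is in $\mathcal K_n$, then $D\in\mathcal K_n$.

**Proof of (a) and (b).** (a) holds since $\mathfrak M^{n+1}\subseteq\mathfrak M^n$ and $J_{D'}\supseteq J_D$. For (b), Krull's intersection theorem gives $\bigcap_n(J_C+\mathfrak M^n)=J_C$, so $D\in\bigcup_n\mathcal K_n$ if and only if $J_D\not\subseteq J_C$; use (2).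

A model to keep in mind: let $S=k[[X,Y]]$ with $k$ infinite, choose distinct $c_n\in k$, and put $p_n=(X-c_nY)$, $C=\omega$. For finite $D$, $J_D$ is generated by $\prod_{n\in D}(X-c_nY)$, which is homogeneous of degree $|D|$. For infinite $D$, $J_D=0$, since a nonzero element of the factorial ring $S$ has only finitely many prime factors. So $J_C=0$, and $J_D\not\subseteq\mathfrak M^n$ exactly when $|D|<n$: here $\mathcal K_n$ consists of the sets with fewer than $n$ elements. One sees (a) and (c), and $\bigcup_n\mathcal K_n$ is the family of finite sets. Note that $\mathcal K_n$ is not closed under finite unions; passing to a union costs an increase of $n$.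

Property (c) is a compactness statement, and it is what completeness provides.

**Theorem (Chevalley).** Let $(T,\mathfrak M_T)$ be a complete Noetherian local ring and $\mathfrak a_0\supseteq\mathfrak a_1\supseteq\cdots$ ideals with $\bigcap_N\mathfrak a_N=0$. Then for every $n$ there is $N$ with $\mathfrak a_N\subseteq\mathfrak M_T^n$.

**Proof.** Suppose $\mathfrak a_N\not\subseteq\mathfrak M_T^n$ for all $N$. For each $k$ the images of the $\mathfrak a_N$ in the Artinian ring $T/\mathfrak M_T^k$ form a descending chain, which stabilizes at an ideal $\mathfrak b_k$. Taking $N$ so large that the images in both $T/\mathfrak M_T^{k+1}$ and $T/\mathfrak M_T^k$ are stable, we see that $\mathfrak b_{k+1}\to\mathfrak b_k$ is onto. Also $\mathfrak b_n\neq0$. Start with a nonzero element of $\mathfrak b_n$ and lift it successively to $\mathfrak b_{n+1},\mathfrak b_{n+2},\dots$. By completeness this coherent sequence comes from an element $t\in T$, and $t\ne0$. For each $N$ and $k\ge n$, $\mathfrak b_k$ is contained in the image of $\mathfrak a_N$, so $t\in\mathfrak a_N+\mathfrak M_T^k$. Hence $t\in\bigcap_k(\mathfrak a_N+\mathfrak M_T^k)=\mathfrak a_N$ for all $N$, and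 $t\in\bigcap_N\mathfrak a_N=0$, a contradiction. $\square$

Completeness matters. In $\mathbb Q[X,Y]_{(X,Y)}$ let $\varphi=e^X-1\in\mathbb Q[[X]]$, which is transcendental over $\mathbb Q(X)$, let $\varphi_N$ be its truncation modulo $X^{N+1}$, and $\mathfrak a_N=(Y-\varphi_N,X^{N+1})$. These ideals descend. An element of all of them lies in $\bigcap_N(Y-\varphi,X^{N+1})=(Y-\varphi)$ in $\mathbb Q[[X,Y]]$; clearing a unit denominator, it is a polynomial vanishing under $Y\mapsto\varphi$, so it is $0$. Yet $Y-\varphi_N\notin(X,Y)^2$ for every $N$. This is why we passed to $S$.

**Proof of (c).** If $D=\emptyset$, then $D$ is one of its own finite subsets. Otherwise $T=S/J_D$ is a complete Noetherian local ring. The ideals $\mathfrak a_N=J_{D\cap\{0,\dots,N\}}/J_D$ descend and have intersection $0$. By Chevalley's theorem there is $N$ with $J_{D\cap\{0,\dots,N\}}\subseteq J_D+\mathfrak M^n$. If $D$ were not in $\mathcal K_n$, then $J_D\subseteq J_C+\mathfrak M^n$, so $J_{D\cap\{0,\dots,N\}}\subseteq J_C+\mathfrak M^n$, and the finite set $D\cap\{0,\dots,N\}$ would not be in $\mathcal K_n$, contrary to assumption. $\square$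

The ring has now done its work: from here on we use only (a), (b), (c) and the fact that $B$ is MAD.

## 6. Fusion in the positive sets

**Step 5 (calculus of positive sets).** The purpose is to prepare the tools for a diagonal construction. Let $\mathcal P=\{D\subseteq C:D\notin\mathcal I\}$. Then $C\in\mathcal P$, members of $\mathcal P$ are infinite, and removing a set of $\mathcal I$ (in particular a finite set) from a member of $\mathcal P$ leaves a member of $\mathcal P$.

**(d)** *If $D_0\supseteq D_1\supseteq\cdots$ are in $\mathcal P$, there is $D\in\mathcal P$, $D\subseteq D_0$, with $D\setminus D_j$ finite for all $j$.*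

For $j\ge1$ we have $D_j\notin\mathcal I$, so $D_j\notin\mathcal K_j$ by (b), and by (c) there is a finite $F_j\subseteq D_j$ with $F_j\notin\mathcal K_j$. Let $D=\bigcup_{j\ge1}F_j$. Since $F_j\subseteq D$, heredity (a) gives $D\notin\mathcal K_j$ for every $j$, so $D\notin\mathcal I$ by (b). Finally $D\setminus D_j\subseteq F_1\cup\dots\cup F_{j-1}$ is finite.

**(e)** *If $D\in\mathcal P$, then $\beta\cap D$ is infinite for uncountably many $\beta\in B$.*

If there were only finitely many such $\beta$, say $\beta_1,\dots,\beta_k$, then $D\setminus(\beta_1\cup\dots\cup\beta_k)$ would be infinite (as $D\notin\mathcal I$) and meet every member of $B$ in a finite set, contradicting maximality. If they were $\beta_1,\beta_2,\dots$ (countably infinite), choose distinct $d_j\in(D\cap\beta_j)\setminus(\beta_1\cup\dots\cup\beta_{j-1})$, an infinite set. Then $\{d_j\}$ is infinite, meets $\beta_i$ only in elements $d_j$ with $j\le i$, and meets every other $\beta$ in a subset of the finite set $D\cap\beta$: again a contradiction.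

**(f)** *If $E\subseteq C$ and $E\cap\beta$ is infinite for infinitely many $\beta\in B$, then $E\notin\mathcal I$.*

If $E\subseteq\beta_1\cup\dots\cup\beta_k\cup F$ with $F$ finite, choose $\beta\ne\beta_1,\dots,\beta_k$ with $E\cap\beta$ infinite; it would meet some $\beta_i$ in an infinite set.

Each $\beta\cap C$ is in $\mathcal I$. So with
$$B_n=\{\beta\in B:\beta\cap C\in\mathcal K_n\}$$
we have $B_1\subseteq B_2\subseteq\cdots$ and $\bigcup_nB_n=B$, by (a) and (b).

Here is the strategy for a contradiction: fix $n$ and build a set $E=\{k_0,k_1,\dots\}\subseteq C$ all of whose finite subsets are in $\mathcal K_n$, but which meets infinitely many $\beta_j\in B$ infinitely. Then $E\in\mathcal K_n\subseteq\mathcal I$ by (c) and (b), while $E\notin\mathcal I$ by (f).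

The naive execution is to choose $n$ with $B_n$ infinite, take $\beta_1,\beta_2,\dots\in B_n$, and pick points of the $\beta_j$ one after another. Its first step is fine, since any $s\subseteq\beta\cap C$ with $\beta\in B_n$ is in $\mathcal K_n$. It stops when a point of a second set $\beta_2$ is to be added to a set $s\subseteq\beta_1$: nothing keeps $s\cup\{k\}$ in $\mathcal K_n$. In the model of Section 5, a set with $n-1$ elements is in $\mathcal K_n$ and no point at all can be added to it. We need a reason for $s$ to be extendable, and it has to survive the extension. The way out is to demand that $s$ lie in many members of $B_n$: so many that every positive subset of a fixed set $D$ is met infinitely by one of them. The different points of $s$ come from different $\beta_j$, but $s$ as a whole lies in a single member of $B_n$, which changes from step to step.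

## 7. Full and null sets, and the contradiction

**Step 6 (one $n$ suffices on some positive set).** The purpose is to fix $n$ once and for all.

**(g)** *There are $n$ and $D^*\in\mathcal P$ such that every $D\in\mathcal P$ with $D\subseteq D^*$ has infinite intersection with some $\beta\in B_n$.*

Otherwise, for all $n$ and all $D^*\in\mathcal P$ there is $D\subseteq D^*$ in $\mathcal P$ meeting every $\beta\in B_n$ in a finite set. Starting with $D_0=C$, we get $D_0\supseteq D_1\supseteq D_2\supseteq\cdots$ in $\mathcal P$ with $D_n\cap\beta$ finite for all $\beta\in B_n$. Let $D\in\mathcal P$ be as in (d). If $\beta\in B_n$, then $D\cap\beta\subseteq(D_n\cap\beta)\cup(D\setminus D_n)$ is finite. As $B=\bigcup_nB_n$, the infinite set $D$ meets every $\beta\in B$ in a finite set, contradicting maximality.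

Fix $n$ and $D^*$ as in (g).

**Step 7 (deciding every finite set).** The purpose is to find one positive set $D$ that answers, for every finite $s$, whether $s$ lies in many members of $B_n$.

**Definition.** Let $D\in\mathcal P$, $D\subseteq D^*$, and let $s\subseteq C$ be finite. $D$ is *$s$-full* if for every $D'\in\mathcal P$ with $D'\subseteq D$ there is $\beta\in B_n$ with $s\subseteq\beta$ and $\beta\cap D'$ infinite. $D$ is *$s$-null* if no $D'\in\mathcal P$ with $D'\subseteq D$ is $s$-full.

For example, (g) says that $D^*$ is $\emptyset$-full. Clearly a positive subset of an $s$-full set is $s$-full. We need three observations.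

First, both properties pass from $D$ to any $D'\in\mathcal P$ with $D'\subseteq D^*$ and $D'\setminus D$ finite. Let $D''\subseteq D'$ be in $\mathcal P$; then $D''\cap D\in\mathcal P$, because only a finite set has been removed. If $D$ is $s$-full, some $\beta\in B_n$ containing $s$ meets $D''\cap D$, hence $D''$, infinitely; so $D'$ is $s$-full. If $D$ is $s$-null and $D''$ were $s$-full, then $D''\cap D$ would be an $s$-full subset of $D$, a contradiction; so $D'$ is $s$-null.

Second, every $D$ has a subset in $\mathcal P$ that is $s$-full or $s$-null: if $D$ is not $s$-null, it has an $s$-full subset by definition.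

Third, enumerate the finite subsets of $C$ as $s_1,s_2,\dots$, put $D_0=D^*$, and choose $D_j\subseteq D_{j-1}$ in $\mathcal P$ that is $s_j$-full or $s_j$-null. By (d) there is $D\in\mathcal P$, $D\subseteq D^*$, with all $D\setminus D_j$ finite. By the first observation $D$ is, for every finite $s\subseteq C$, $s$-full or $s$-null. **Fix this $D$.**

Let $\mathcal T=\{s\subseteq D\text{ finite}:D\text{ is }s\text{-full}\}$. Then $\emptyset\in\mathcal T$, since $D^*$ is $\emptyset$-full. If $s\in\mathcal T$, there is $\beta\in B_n$ with $s\subseteq\beta\cap C\in\mathcal K_n$. Hence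
$$\mathcal T\subseteq\mathcal K_n. \tag{3}$$

**Step 8 (members of $\mathcal T$ extend).** The purpose is to show that adding a point to $s\in\mathcal T$ keeps us in $\mathcal T$, up to a small set of exceptional points.

**(h)** *For $s\in\mathcal T$ the set $Z_s=\{k\in D:s\cup\{k\}\notin\mathcal T\}$ is in $\mathcal I$.*

Suppose not; then $Z_s\in\mathcal P$. Let $k\in Z_s$. Since $D$ is not $(s\cup\{k\})$-full, it is $(s\cup\{k\})$-null. So no $D'\in\mathcal P$ with $D'\subseteq D$ is $(s\cup\{k\})$-full, which means: each such $D'$ contains a $D''\in\mathcal P$ such that $\beta\cap D''$ is finite for all $\beta\in B_n$ with $s\cup\{k\}\subseteq\beta$. Do this successively for all (countably many) $k\in Z_s$, starting from $Z_s$, and apply (d). We get $E\in\mathcal P$, $E\subseteq Z_s$, such that for every $k\in Z_s$ and every $\beta\in B_n$ with $s\cup\{k\}\subseteq\beta$ the set $\beta\cap E$ is finite. But $D$ is $s$-full and $E\subseteq D$ is in $\mathcal P$, so some $\beta\in B_n$ has $s\subseteq\beta$ and $\beta\cap E$ infinite. Pick $k\in\beta\cap E$. Then $k\in Z_s$ and $s\cup\{k\}\subseteq\beta$, so $\beta\cap E$ is finite: a contradiction.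

**Step 9 (the contradiction).** The purpose is to carry out the strategy of Section 6.

**(i)** $\mathcal T$ is countable. For $s\in\mathcal T$ we have $Z_s\in\mathcal I$, so $Z_s\subseteq\beta^1\cup\dots\cup\beta^k\cup F$ with $\beta^i\in B$ and $F$ finite, and only $\beta^1,\dots,\beta^k$ can meet $Z_s$ infinitely. So only countably many $\beta\in B$ meet some $Z_s$ ($s\in\mathcal T$) infinitely. By (e), uncountably many $\beta\in B$ have $\beta\cap D$ infinite. So there are distinct $\beta_1,\beta_2,\dots\in B$ with
$$\beta_j\cap D\text{ infinite and }\beta_j\cap Z_s\text{ finite for all }j\text{ and all }s\in\mathcal T.$$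
Let $l\mapsto j(l)$ be a map from $\omega$ to $\{1,2,\dots\}$ that takes every value infinitely often. Recursively, given $s=\{k_0,\dots,k_{l-1}\}\in\mathcal T$ (starting with $s=\emptyset$), choose
$$k_l\in(\beta_{j(l)}\cap D)\setminus(Z_s\cup s),$$
which is possible since an infinite set loses only finitely many elements. As $k_l\in D\setminus Z_s$, we have $s\cup\{k_l\}\in\mathcal T$, and the recursion continues. Let $E=\{k_l:l\in\omega\}\subseteq D\subseteq C$.

Every finite subset of $E$ lies in some $\{k_0,\dots,k_l\}\in\mathcal T\subseteq\mathcal K_n$, so it is in $\mathcal K_n$ by (3) and (a). By (c), $E\in\mathcal K_n$, so $E\in\mathcal I$ by (b). But $E\cap\beta_j$ contains the distinct points $k_l$ with $j(l)=j$, so it is infinite for every $j$, and $E\notin\mathcal I$ by (f). This contradiction proves Theorem 1. $\blacksquare$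

## 8. Counterexamples of every finite dimension $d\ge3$

For $d=3$ we have $U$. For $d\ge4$, adjoin to $U$ a chain $v_1<\dots<v_{d-3}$ below $0$, and for each $i$ infinitely many new maximal elements $e_{i,k}$ ($k\in\omega$), where $e_{i,k}$ lies above exactly $v_1,\dots,v_i$. The unique minimal element is $v_1$, and the longest chains, such as $v_1<\dots<v_{d-3}<0<w_\beta<u_n<x$, have length $d$. So (P2) and (P3) hold. Each $v_i$ is comparable with every $v_j$ and every element of $U$; it is below $e_{j,k}$ if $i\le j$ and has no common upper bound with it if $i>j$; and $e_{j,k}$ has no common upper bound with another $e$ or with an element of $U$. So (P4) is inherited from $U$. For (P5), the elements strictly below $e_{i,k}$ are $v_1,\dots,v_i$, so $e_{i,k}\in\min(v_i^\uparrow-\{v_i\})$ for all $k$; above the elements of $U$ nothing has changed. Since $U$ embeds in the new poset, Theorem 1 applies to it.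

The corresponding space is $X$ together with new points $e_{i,k}$. Its closed sets are the finite unions of closed sets of $X$, of new points, and of the sets $V_i=X\cup\{e_{j,k}:j\ge i\}$. They are closed under finite intersections, as $V_i\cap V_j=V_{\max(i,j)}$. A proper closed subset of $V_i$ is contained in the union of $V_{i+1}$ (of $X$ if $i=d-3$) and a finite set of points; this gives the DCC by descending induction on $i$. It also shows that $V_i$ is irreducible, because finitely many proper closed subsets miss some $e_{i,k}$. So the irreducible closed sets are $V_1,\dots,V_{d-3}$, those of $X$, and the new points; under reverse inclusion they form the poset just described. By Lemma 2.1 and Theorem 1 this $T_1$ Noetherian space, which satisfies (S2), is not $\operatorname{Max}R$ for any Noetherian $R$. This completes part (A) of the Main Theorem.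

## 9. Curves through a point as lines of independent slopes

We turn to part (B), which we restate.

**Theorem 2.** Let $X$ be a $T_1$ Noetherian space in which all but finitely many irreducible closed sets have dimension $\le1$ (for example, $\dim X\le2$). Then $X$ is homeomorphic to the maximal ideal space of a Noetherian domain (of the zero ring if $X=\emptyset$).

The example is justified as follows: if $\dim X\le2$, an irreducible closed set of dimension $2$ is an irreducible component (anything irreducible and larger would have dimension $\ge3$), and a Noetherian space has finitely many components.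

**Geometry of $X$.** Let $X\ne\emptyset$. Let $X_1,\dots,X_r$ ($r\ge0$) be the irreducible closed sets of dimension $\ge2$ and $M_a$ ($a\in\mathcal A$) those of dimension $1$. An irreducible closed set of dimension $0$ is a point, since it contains a point, which is closed and irreducible. Every closed set of a Noetherian space is a finite union of irreducible ones, so:

- the closed sets of $X$ are the finite unions of $X_i$'s, $M_a$'s and points;
- proper closed subsets of $M_a$ are finite, because their irreducible components have dimension $0$;
- $M_a$ is infinite: a finite $T_1$ set that is irreducible is a point;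
- $M_a\cap M_b$ is finite for $a\ne b$: otherwise it is not a proper closed subset of $M_a$ or of $M_b$, and $M_a=M_b$.

Put $T_x=\{i:x\in X_i\}$, $A_x=\{a:x\in M_a\}$, and $X_T=\bigcap_{i\in T}X_i$ with $X_\emptyset=X$.

The first construction that comes to mind: take a variable $g_i$ for each $X_i$, a variable $f_a$ for each $M_a$, further variables for points, and let the local ring at $x$ be the localization of the polynomial ring at the prime generated by the variables of all closed sets through $x$. This stops at the first point $x$ with $A_x$ infinite: in that local ring the ideal $(f_a:a\in A_x)$ is not finitely generated. But a local ring of dimension two can contain infinitely many curves through its closed point. So we use two parameters $s_x,t_x$ at $x$ and arrange that each $f_a$ with $a\in A_x$ becomes a line $s_x+c\,t_x$ in these parameters, with slopes $c$ that are independent variables.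

**Construction.** Let $\Lambda$ be a set of independent indeterminates
$$z_j\ (j\in\omega),\quad g_i\ (1\le i\le r),\quad f_a\ (a\in\mathcal A),\quad s_x,\,t_x\ (x\in X),$$
and $L=\mathbb Q(\Lambda)$. For $x\in X$ and $a\in A_x$ put $c_{a,x}=(f_a-s_x)/t_x$, so that
$$f_a=s_x+c_{a,x}t_x. \tag{4}$$
Let $\Lambda_x$ be obtained from $\Lambda$ by replacing $f_a$ by $c_{a,x}$ for every $a\in A_x$. Over the field generated by the other variables this is an invertible affine change of each $f_a$ separately, so $\Lambda_x$ is algebraically independent and generates $L$. Put
$$D_x=\mathbb Q[\Lambda_x],\qquad N_x=(s_x,\,t_x,\,g_i:i\in T_x)D_x,\qquad R_x=(D_x)_{N_x},$$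
with maximal ideal $\mathfrak n_x$ of $R_x$. Here $N_x$ is prime, being generated by variables. Nonzero polynomials in the variables of $\Lambda_x$ other than $s_x,t_x,g_i$ ($i\in T_x$) are not in $N_x$, so $R_x$ is a localization of a polynomial ring in the finitely many variables $s_x,t_x,g_i$ over a field; it is Noetherian. By (4), $\mathbb Q[\Lambda]\subseteq D_x$, and since $c_{a,x}\in\mathbb Q[\Lambda][1/t_x]$,
$$D_x[1/t_x]=\mathbb Q[\Lambda][1/t_x]. \tag{5}$$
For a single $a\in A_x$ we may trade $s_x$ for $f_a$: by (4), $D_x$ is also the polynomial ring on $(\Lambda_x\setminus\{s_x\})\cup\{f_a\}$, and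
$$N_x=(f_a,\,t_x,\,g_i:i\in T_x)D_x. \tag{6}$$
Finally put
$$R=\bigcap_{x\in X}R_x\subseteq L,\qquad \mathfrak m_x=\mathfrak n_x\cap R.$$

Two hand checks. If $X=\{x\}$, then $r=0$, $\mathcal A=\emptyset$, and $R=R_x=\mathbb Q[z_j,s_x,t_x]_{(s_x,t_x)}$ is local of dimension two, with one-point maximal ideal space. If $x\in M_a\cap M_b$ with $a\neq b$, then $f_a-f_b=(c_{a,x}-c_{b,x})t_x$, and $c_{a,x}-c_{b,x}$ is a unit of $R_x$; so $(f_a,f_b)R_x=(s_x,t_x)R_x$, and any two of the lines through $x$ meet transversally.

The claim to be proved is that $x\mapsto\mathfrak m_x$ is a homeomorphism $X\to\operatorname{Max}R$ and $R$ is Noetherian.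

## 10. Local rings of $R$ at points and at generic points

**Lemma 1** (the local rings are the intended ones)**.** $D_x\subseteq R$ and $R_{\mathfrak m_x}=R_x$ for all $x\in X$.

**Proof.** We show $D_x\subseteq R_y$ for all $y$. This is clear if $y=x$. If $y\ne x$, then $\Lambda\subseteq D_y$, and $t_x$ is a variable of $\Lambda_y$ which is not among the generators of $N_y$, so $t_x\in D_y\setminus N_y$ and $c_{a,x}=(f_a-s_x)/t_x\in R_y$. Hence $D_x\subseteq R\subseteq R_x$. Elements of $D_x\setminus N_x$ are not in $\mathfrak m_x$, and elements of $R\setminus\mathfrak m_x$ are units of $R_x$. Therefore $R_x=(D_x)_{N_x}\subseteq R_{\mathfrak m_x}\subseteq R_x$. $\square$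

In particular $\Lambda\subseteq R$. Next we need the local rings at the "generic points" of $X_T$ and of $X_T\cap M_a$. For $T\subseteq\{1,\dots,r\}$ and $a\in\mathcal A$ let $O_T$ and $O_{T,a}$ be the localizations of $\mathbb Q[\Lambda]$ at the primes $(g_i:i\in T)$ and $(f_a,g_i:i\in T)$, with maximal ideals $p_T$ and $p_{T,a}$. As for $R_x$, these are localizations of polynomial rings in finitely many variables over fields, hence Noetherian. They do not depend on a point $x$, and this is their use.

**Lemma 2** (generic points specialize to points)**.** If $T\subseteq T_x$, then $O_T$ is the localization of $R_x$ at the prime $(g_i:i\in T)R_x$, and $p_T\cap R\subseteq\mathfrak m_x$. If moreover $a\in A_x$, then $O_{T,a}$ is the localization of $R_x$ at the prime $(f_a,g_i:i\in T)R_x$, and $p_{T,a}\cap R\subseteq\mathfrak m_x$.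

**Proof.** Let $P=(g_i:i\in T)D_x$, respectively $P=(f_a,g_i:i\in T)D_x$. It is generated by part of a set of polynomial generators of $D_x$ that also contains $t_x$: use $\Lambda_x$, respectively $(\Lambda_x\setminus\{s_x\})\cup\{f_a\}$. So $P$ is prime, $t_x\notin P$, and $P\subseteq N_x$ (by (6) in the second case). Since $t_x\notin P$, the ring $(D_x)_P$ is a localization of $D_x[1/t_x]=\mathbb Q[\Lambda][1/t_x]$, namely at the ideal with the same generators. So it is the localization of $\mathbb Q[\Lambda]$ at the prime with the same generators, that is $O_T$, respectively $O_{T,a}$. As $P\subseteq N_x$, $(R_x)_{PR_x}=(D_x)_P$. Its maximal ideal meets $R_x$ in $PR_x\subseteq\mathfrak n_x$, hence meets $R$ in a subset of $\mathfrak m_x$. $\square$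

## 11. Finite sets of variables and their exceptional points

An element of $R$ involves finitely many variables. The aim now is to show that, for all but finitely many $x$, such elements see only a generic point at $x$.

**Definition.** For finite $\Phi\subseteq\Lambda$ containing all $g_i$, let $\operatorname{Ex}(\Phi)$ be the set of all $x$ with $s_x\in\Phi$ or $t_x\in\Phi$, together with all points of $M_a\cap M_b$ with $a\ne b$ and $f_a,f_b\in\Phi$.

This set is finite, because the $M_a\cap M_b$ are finite. This, together with the finiteness of the number of $X_i$, is where the hypothesis on $X$ enters. For instance, if $\Phi=\{g_1,\dots,g_r,f_a\}$, then $\operatorname{Ex}(\Phi)=\emptyset$.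

If $x\notin\operatorname{Ex}(\Phi)$, then at most one $a\in A_x$ has $f_a\in\Phi$. If it exists, put $O(x,\Phi)=O_{T_x,a}$ and $\Pi=\{f_a\}\cup\{g_i:i\in T_x\}$; if not, put $O(x,\Phi)=O_{T_x}$ and $\Pi=\{g_i:i\in T_x\}$. Let $V=\mathbb Q[\Phi]_{(\Pi)}$, a Noetherian local ring with maximal ideal $\Pi V$.

**Lemma 3.** Let $x\notin\operatorname{Ex}(\Phi)$ and $O=O(x,\Phi)$ with maximal ideal $p$. Then

(i) $R_x\cap\mathbb Q(\Phi)=V$, $\ \mathfrak n_x\cap\mathbb Q(\Phi)=\Pi V$, and $\Pi V\subseteq p$;

(ii) if $J$ is an ideal of $R$ generated by finitely many elements of $\mathbb Q(\Phi)$, then $JO\cap R_x=JR_x$.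

**Proof of (i).** First, $\Phi$ is part of a set of polynomial generators of $D_x$ in which $N_x$ is generated by variables. If $a$ does not exist, $\Phi\subseteq\Lambda_x$, and $N_x=(s_x,t_x,g_i:i\in T_x)$. If $a$ exists, then $\Phi\subseteq(\Lambda_x\setminus\{s_x\})\cup\{f_a\}$, because $s_x\notin\Phi$ and every other $f_b\in\Phi$ has $b\notin A_x$; and (6) holds. Let $\mathcal W$ be the set of the remaining generators, so $D_x=\mathbb Q[\Phi][\mathcal W]$. Intersecting an ideal generated by variables with $\mathbb Q[\Phi]$ leaves the ideal generated by those of them lying in $\Phi$. Since $s_x,t_x\notin\Phi$, this gives $N_x\cap\mathbb Q[\Phi]=(\Pi)$. Hence $R_x$ is the localization of the polynomial ring $V[\mathcal W]$ at the prime $N_xV[\mathcal W]$, and $V\to R_x$ is a flat local homomorphism, so faithfully flat. If $b/c\in R_x$ with $b,c\in V$, $c\ne0$, then $b\in cR_x\cap V=cV$, so $b/c\in V$. Thus $R_x\cap\mathbb Q(\Phi)=V$, and $\mathfrak n_x\cap\mathbb Q(\Phi)=\mathfrak n_x\cap V=\Pi V$. Finally, $O$ is the localization of $\mathbb Q[\Lambda]$ at $(\Pi)\mathbb Q[\Lambda]$, so $p\cap\mathbb Q[\Phi]=(\Pi)$; hence $V\subseteq O$ and $\Pi V\subseteq p$.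

**Proof of (ii).** The generators of $J$ lie in $R\cap\mathbb Q(\Phi)\subseteq V$ by (i). Let $\mathfrak j$ be the ideal of $V$ they generate, so $JR_x=\mathfrak jR_x$. By Lemma 2, $O$ is the localization of $R_x$ at the prime $\Pi R_x$. So it suffices to show that elements of $R_x\setminus\Pi R_x$ are nonzerodivisors on $R_x/\mathfrak jR_x$: if $\rho\in JO\cap R_x$, then $\sigma\rho\in JR_x$ for some $\sigma\in R_x\setminus\Pi R_x$, and it follows that $\rho\in JR_x$.

We first prove this for $V[\mathcal W]$: *if $\sigma\in V[\mathcal W]\setminus\Pi V[\mathcal W]$ and $\sigma\tau\in\mathfrak jV[\mathcal W]$, then $\tau\in\mathfrak jV[\mathcal W]$.* If $\mathfrak j=V$ there is nothing to show. Otherwise $A=V/\mathfrak j$ is a Noetherian local ring, with maximal ideal $\mathfrak q$ and residue field $\kappa=A/\mathfrak q$. Let $\bar\sigma,\bar\tau\in A[\mathcal W]$ be the images, so $\bar\sigma\bar\tau=0$, and suppose $\bar\tau\ne0$. By Krull's intersection theorem there is a largest $k$ such that all coefficients of $\bar\tau$ lie in $\mathfrak q^k$. The class of $\bar\tau$ in $(\mathfrak q^k/\mathfrak q^{k+1})[\mathcal W]$ is nonzero. This is a free module over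 $\kappa[\mathcal W]$, since $\mathfrak q^k/\mathfrak q^{k+1}$ is a $\kappa$-vector space, and the class of $\bar\sigma$ in the domain $\kappa[\mathcal W]$ is nonzero. So the class of $\bar\sigma\bar\tau$ is nonzero, a contradiction.

Now let $\sigma,\rho\in R_x$ with $\sigma\notin\Pi R_x$ and $\sigma\rho\in\mathfrak jR_x$. Write $\sigma=\sigma'/v$, $\rho=\rho'/v'$ with $\sigma',\rho',v,v'\in V[\mathcal W]$ and $v,v'$ outside $N_xV[\mathcal W]$. There is $v''\in V[\mathcal W]\setminus N_xV[\mathcal W]$ with $v''\sigma'\rho'\in\mathfrak jV[\mathcal W]$. Neither $\sigma'$ nor $v''$ is in the prime ideal $\Pi V[\mathcal W]\subseteq N_xV[\mathcal W]$, so neither is $v''\sigma'$. Hence $\rho'\in\mathfrak jV[\mathcal W]$ and $\rho\in\mathfrak jR_x$. $\square$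

(One can also derive the nonzerodivisor statement from the formula $\operatorname{Ass}(R_x/\mathfrak jR_x)=\bigcup_{q\in\operatorname{Ass}(V/\mathfrak j)}\operatorname{Ass}(R_x/qR_x)$ in Matsumura, *Commutative Ring Theory*, Thm. 23.2: each $R_x/qR_x$ is a domain, so the associated primes are the $qR_x\subseteq\Pi R_x$.)

## 12. The homeomorphism and the chain condition

**Lemma 4** (the topology is right)**.** For $h\in R$ the set $V(h)=\{x\in X:h\in\mathfrak m_x\}$ is closed in $X$. Also $V(g_i)=X_i$, $V(f_a)=M_a$, $V(s_x)=\{x\}$. Hence $x\mapsto\mathfrak m_x$ is a homeomorphism of $X$ onto $\{\mathfrak m_x:x\in X\}$ with the Zariski topology.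

**Proof.** For $h\in D_x$ we have $h\in\mathfrak m_x\iff h\in N_x$. The variable $g_i$ of $\Lambda_x$ is in $N_x$ if and only if $i\in T_x$. If $a\in A_x$, then $f_a\in N_x$ by (4); if $a\notin A_x$, then $f_a\in\Lambda_x$ is a variable not among the generators of $N_x$. And $s_x\in N_y$ if and only if $x=y$. This proves the three equalities.

Let $h\in R$, and let $\Phi$ be finite, containing all $g_i$, with $h\in\mathbb Q(\Phi)$. Let $x\in V(h)\setminus\operatorname{Ex}(\Phi)$. By Lemma 3(i), $h\in\mathfrak n_x\cap\mathbb Q(\Phi)=\Pi V\subseteq p$. If $O(x,\Phi)=O_{T_x}$, then $h\in p_{T_x}\cap R$. Each $y\in X_{T_x}$ has $T_x\subseteq T_y$, so $h\in\mathfrak m_y$ by Lemma 2; thus $X_{T_x}\subseteq V(h)$. If $O(x,\Phi)=O_{T_x,a}$, the same argument for $y\in X_{T_x}\cap M_a$ gives $X_{T_x}\cap M_a\subseteq V(h)$. In both cases the displayed closed set contains $x$, and only finitely many sets $X_T$ and $X_T\cap M_a$ (with $f_a\in\Phi$) occur. So $V(h)$ is a union of finitely many closed sets and a subset of the finite set $\operatorname{Ex}(\Phi)$; it is closed.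

The map $x\mapsto\mathfrak m_x$ is injective, since $s_x\in\mathfrak m_y$ only for $y=x$. Zariski closed sets correspond to intersections of sets $V(h)$, which are closed in $X$. Conversely every closed set of $X$ is a finite union of sets $X_i=V(g_i)$, $M_a=V(f_a)$, $\{x\}=V(s_x)$, and $V(h)\cup V(h')=V(hh')$. $\square$

**Lemma 5** (there are no other maximal ideals)**.** $\operatorname{Max}R=\{\mathfrak m_x:x\in X\}$.

**Proof.** Let $I$ be an ideal contained in no $\mathfrak m_x$. We produce a unit of $R$ in $I$; here the spare variables $z_j$ are used. Since $\bigcap_{h\in I}V(h)=\emptyset$ and $X$ is Noetherian, there are $h_0,\dots,h_n\in I$ with $\bigcap_jV(h_j)=\emptyset$. Choose $z$ among the $z_j$ such that all $h_j\in L'=\mathbb Q(\Lambda\setminus\{z\})$, and put $h=\sum_jz^jh_j\in I$.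

Fix $x$. Let $D'=\mathbb Q[\Lambda_x\setminus\{z\}]$, whose fraction field is $L'$, and $N'=N_x\cap D'$, $R'=D'_{N'}$. Then $D_x=D'[z]$, and $N_x=N'D_x$ because $z$ is not among the generating variables of $N_x$. So $R_x$ is the localization of $R'[z]$ at $N'R'[z]$; it is faithfully flat over $R'$, and $R_x\cap L'=R'$ as in the proof of Lemma 3(i). The residue field is $R_x/\mathfrak n_x=\kappa(z)$ with $\kappa=R'/N'R'$ and $z$ transcendental over $\kappa$. The $h_j$ lie in $R\cap L'\subseteq R'$, and their residues $\bar h_j\in\kappa$ are not all $0$, since $x\notin\bigcap_jV(h_j)$. So $\sum_j\bar h_jz^j\ne0$ in $\kappa(z)$, and $h$ is a unit of $R_x$.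

This holds for all $x$, so $h^{-1}\in\bigcap_xR_x=R$ and $I=R$. Thus every proper ideal lies in some $\mathfrak m_x$. If $\mathfrak m_x\subseteq\mathfrak m_y$, then $s_x\in\mathfrak m_y$ and $x=y$. So the $\mathfrak m_x$ are exactly the maximal ideals. $\square$

**Lemma 6.** $R$ is Noetherian.

**Proof.** Let $I$ be an ideal. The plan is to find a finitely generated $J\subseteq I$ with $JR_x=IR_x$ for all $x$: first at generic points, then at all but finitely many points by Lemma 3(ii), and then at the rest. By Lemma 2, $R\subseteq R_x\subseteq O_{T_x}$, and $R_x\subseteq O_{T_x,a}$ for $a\in A_x$.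

There are finitely many sets $T$ of the form $T_x$, and the rings $O_T$ are Noetherian. So there is a finitely generated $J_1\subseteq I$ with $J_1O_T=IO_T$ for all these $T$. Let $\Phi_1\supseteq\{g_1,\dots,g_r\}$ be finite with the chosen generators of $J_1$ in $\mathbb Q(\Phi_1)$. The variables $f_a\in\Phi_1$ now create further generic points that have to be treated. There are finitely many pairs $(T,a)$ with $f_a\in\Phi_1$ and $T=T_x$ for some $x\in M_a$. Choose a finitely generated $J_2$ with $J_1\subseteq J_2\subseteq I$ and $J_2O_{T,a}=IO_{T,a}$ for all these pairs, and let $\Phi_2\supseteq\Phi_1$ be finite with the chosen generators of $J_2$ in $\mathbb Q(\Phi_2)$.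

Let $x\notin\operatorname{Ex}(\Phi_2)$; then $x\notin\operatorname{Ex}(\Phi_1)$ as well. If no $a\in A_x$ has $f_a\in\Phi_1$, then $O(x,\Phi_1)=O_{T_x}$, and Lemma 3(ii) for $\Phi_1$ and $J_1$ gives
$$IR_x\subseteq IO_{T_x}\cap R_x=J_1O_{T_x}\cap R_x=J_1R_x\subseteq J_2R_x.$$
If some $a\in A_x$ has $f_a\in\Phi_1\subseteq\Phi_2$, then $O(x,\Phi_2)=O_{T_x,a}$, and Lemma 3(ii) for $\Phi_2$ and $J_2$ gives
$$IR_x\subseteq IO_{T_x,a}\cap R_x=J_2O_{T_x,a}\cap R_x=J_2R_x.$$
So the process closes up after two rounds: new variables $f_b\in\Phi_2\setminus\Phi_1$ need no third one, because a point with no $f_a$ ($a\in A_x$) in $\Phi_1$ is handled by $\Phi_1$ and $J_1$ alone. Hence $IR_x=J_2R_x$ for all $x$ outside the finite set $\operatorname{Ex}(\Phi_2)$.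

For the finitely many remaining $x$, the ring $R_x$ is Noetherian; add to $J_2$ finitely many elements of $I$ generating $IR_x$. The resulting finitely generated $J\subseteq I$ satisfies $JR_x=IR_x$ for all $x$. By Lemma 1 this says $JR_{\mathfrak m_x}=IR_{\mathfrak m_x}$, and by Lemma 5 these are the localizations at all maximal ideals. So $J=I$. $\square$

$R$ is a subring of the field $L$, hence a domain. By Lemmas 4 and 5, $X\cong\operatorname{Max}R$, and $R$ is Noetherian by Lemma 6. For $X=\emptyset$ take the zero ring. This proves Theorem 2, which is part (B). $\blacksquare$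

## 13. Dimension two against dimension three

A space of dimension $\le2$ satisfies (S2) automatically. So by Theorem 2 and the necessity of (S1) and (S2) shown in Section 2, a space $X$ with $\dim X\le2$ is the maximal ideal space of some Noetherian ring if and only if it satisfies (S1) and (S2). By Theorem 1 and Section 8 the corresponding statement is false in every finite dimension $d\ge3$. The example of Section 3 also shows what the hypothesis of Theorem 2 excludes: there infinitely many (indeed uncountably many) irreducible closed sets, the $W_\beta$, have dimension $2$.
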